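# Circle actions on almost complex manifolds with four fixed points: the possible dimensions

## 1. The theorem, and what it asserts

**Theorem.** Let $M$ be a closed manifold of pure dimension $2n$, $n\ge 1$, with an almost complex structure $J$. Let the circle act on $M$ preserving $J$, with isolated fixed points, and let $k\ge 1$ be the number of fixed points. For a fixed point $p$ let $c(p)$ be the sum of the weights of the circle on $T_pM$.

1. $k=1$ is impossible. If $k=2$, then $n\in\{1,3\}$. If $k=3$, then $n=2$.
2. If $k=4$, then $n\in\{1,2,3,4,6\}$, and all five values occur.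
3. If $k=4$ and $n=4$, there are an integer $a>0$ and zero-sum integer triples $V,V'$ such that the weights at the four points are
$$\{a\}\cup V,\qquad \{a\}\cup(-V),\qquad \{-a\}\cup V',\qquad \{-a\}\cup(-V').$$
If $k=4$ and $n=6$, then $c(p)=0$ at every fixed point, every Chern number involving $c_1$ vanishes, $\chi_y(M)=y^2-2y^3+y^4$, $\int_M c_6=4$, and $\operatorname{sign}M=0$.

The question behind the theorem is posed in the slides "Circle actions on almost complex manifolds with isolated fixed points" (https://www.xmath.ous.ac.jp/~kuroki/Toric2021_title_abstract/Jang_Slide.pdf): is there a compact almost complex manifold with a circle action having 4 fixed points whose dimension is greater than $8$ and different from $12$? Part 2 answers it: **no**. In terms of real dimension, four fixed points are possible exactly when $\dim M\in\{2,4,6,8,12\}$, among positive dimensions.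

Here are the words used. An *almost complex structure* is a bundle map $J:TM\to TM$ with $J^2=-\mathrm{Id}$ on every tangent space. It makes $TM$ a complex vector bundle, so it has Chern classes $c_i$, and it orients $M$. The circle *preserves* $J$ if $dg\circ J=J\circ dg$ for every $g\in S^1$. *Closed* means compact without boundary; since the fixed points are isolated, there are finitely many. $M$ need not be connected. These hypotheses hold throughout and I will not repeat them.

The theorem needs no complex or symplectic structure, and it does not assume anything about the weights. It says that a very small number of fixed points confines the dimension to a finite list. The same is not obvious even for two points, as Section 3 shows.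

## 2. Weights, and five manifolds with four fixed points

At a fixed point $p$ the circle acts complex-linearly on $T_pM$, so $T_pM\cong\bigoplus_{i=1}^n\mathbb C_{w_i}$, where $z\in S^1$ acts on $\mathbb C_w$ as $z^w$. The integers $w_i$ are the **weights** at $p$. They are nonzero because $p$ is isolated. Write $W_p$ for the multiset of weights, and put
$$E_p=\prod_{w\in W_p}w,\quad c(p)=\sum_{w\in W_p}w,\quad \kappa_p=\sum_{w\in W_p}\frac1w,\quad d_p=\#\{w\in W_p:w<0\},\quad e_p=d_p-\frac n2 .$$
The number $e_p$ is just $d_p$, shifted so that $0$ is the middle of the range $0,\dots,n$.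

**Example ($S^2$).** Rotation of $S^2=\mathbb{CP}^1$ with speed $m$ has two fixed points, with weights $\{m\}$ and $\{-m\}$. So $d=0,1$ and $e=-\frac12,\frac12$.

**Example ($S^6$).** Let $S^6$ be the unit sphere in the imaginary octonions, with $J_xv=xv$. The group $G_2$ of automorphisms of the octonions preserves $J$. The stabilizer in $G_2$ of a unit vector $x_0$ is $SU(3)$, acting on $x_0^\perp\cong\mathbb C^3$ with complex structure $v\mapsto x_0v$. Take the circle $\operatorname{diag}(z^{v_1},z^{v_2},z^{v_3})$ in $SU(3)$, with all $v_i\ne0$ and $v_1+v_2+v_3=0$. Its fixed points are $\pm x_0$. At $x_0$ the weights are $V=\{v_1,v_2,v_3\}$. At $-x_0$ the complex structure is the opposite one, so the weights are $-V$. Here $c\equiv 0$, one of the $d$'s is $1$ and the other is $2$, and $e=\pm\frac12$.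

**Example ($\mathbb{CP}^3$).** For distinct integers $a_0,\dots,a_3$ let $z$ act on $\mathbb{CP}^3$ by $[z^{a_0}x_0:\dots:z^{a_3}x_3]$. The fixed points are the four coordinate points, with weights $\{a_j-a_i:j\ne i\}$ at the $i$-th. For $(a_i)=(0,1,2,3)$ these are $\{1,2,3\}$, $\{-1,1,2\}$, $\{-2,-1,1\}$, $\{-3,-2,-1\}$, with $d=0,1,2,3$.

**All five values of $n$ in part 2 occur.** Use $S^2\sqcup S^2$ for $n=1$, $S^2\times S^2$ for $n=2$, $\mathbb{CP}^3$ for $n=3$, $S^2\times S^6$ for $n=4$ and $S^6\times S^6$ for $n=6$, with diagonal actions on the products. A product of two manifolds with two fixed points each has four fixed points, and the weights at a pair of points are the union of the weights; all of them are nonzero.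

On $S^2\times S^6$ the weights are $\{\pm m\}\cup(\pm V)$ with independent signs, which is the form in part 3 with $a=m$ and $V'=V$. On $S^6\times S^6$ every $c(p)$ is $0$. The theorem says that dimensions $8$ and $12$ always look like this numerically.

*Connected manifolds.* The number of fixed points is the Euler characteristic of $M$, and a connected closed oriented surface has Euler characteristic at most $2$. So for connected $M$ four fixed points are possible exactly in dimensions $4,6,8,12$.

## 3. Localization, and a list of weights that it cannot exclude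

The first textbook fact is the localization formula.

**(F1)** (Atiyah–Bott, Berline–Vergne.) Let $f$ be a homogeneous symmetric polynomial of degree $m$ in $n$ variables. Then $\sum_p f(W_p)/E_p$ is $0$ if $m<n$; if $m=n$, it is the Chern number obtained from $f$ by substituting the Chern roots of $(TM,J)$.

For instance $f=w_1\cdots w_n$ gives $\int_Mc_n=k$. On $S^2$ with weights $m,-m$, the choice $f=1$ gives $\frac1m-\frac1m=0$.

**One fixed point is impossible.** With $f=1$, which has degree $0<n$, (F1) gives $1/E_p=0$, which is absurd.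

The next lemma extracts what powers of $c(p)$ can tell us.

**Lemma 1.** Suppose $c$ takes $b\le n$ distinct values on the fixed points. Then $\sum 1/E_p=0$, the sum being over any one level set of $c$. In particular every level set of $c$ has at least two points.

*Proof.* Let $s_1$ be the sum of the variables. (F1) with $f=s_1^j$ gives $\sum_p c(p)^j/E_p=0$ for $0\le j\le b-1\le n-1$. Let $\gamma_1,\dots,\gamma_b$ be the values of $c$ and $A_i=\sum_{c(p)=\gamma_i}1/E_p$. Then $\sum_i\gamma_i^jA_i=0$ for $0\le j\le b-1$. The Vandermonde determinant of distinct numbers is nonzero, so all $A_i=0$. A level set with one point would give $1/E_p=0$. $\square$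

**Two fixed points, by localization only.** Let $k=2$ and $n\ge 2$. Lemma 1 forces $c(1)=c(2)$ and $E_1=-E_2$. Then (F1) says $f(W_1)=f(W_2)$ for every symmetric $f$ of degree less than $n$. So the polynomials $P_i(X)=\prod_{w\in W_i}(X-w)$ differ by a constant, and $P_1(0)=-P_2(0)$.

The sensible first attempt is to show that integer roots cannot do this unless $n\le 3$. It fails. Take $n=5$ and
$$W_1=\{-8,-7,1,5,9\},\qquad W_2=-W_1=\{8,7,-1,-5,-9\}.$$
One checks that
$$P_1(X)=X^5-110X^3+2629X-2520,\qquad P_2(X)=X^5-110X^3+2629X+2520;$$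
for example $P_1(5)=3125-13750+13145-2520=0$ and $P_1(9)=59049-80190+23661-2520=0$, and similarly $P_1(1)=P_1(-7)=P_1(-8)=0$. So all elementary symmetric functions of degree at most $4$ agree, while $E_1=2520=-E_2$. Hence (F1) holds in every degree less than $5$. In degree $5$ it returns $2$ for $c_5$ and $0$ for every product of lower Chern classes, all of them integers. Even $d_1=2$ and $d_2=3$ look like $S^6$. Localization alone cannot exclude a $10$-dimensional manifold with two fixed points. We need constraints of another kind.

## 4. The index formula and the rigidity of $\chi_y$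

**(F2)** (Atiyah–Segal–Singer.) Let $V$ be an $S^1$-equivariant complex vector bundle on $M$, and let $\chi_{V_p}$ be the character of $S^1$ on $V_p$. The character of the index of the Dolbeault–Dirac operator of $(M,J)$ twisted by $V$ equals
$$\sum_p\frac{\chi_{V_p}(z)}{\prod_{w\in W_p}(1-z^{-w})}$$
for all but finitely many $z\in S^1$. It is the character of a virtual representation, so this rational function is a Laurent polynomial in $\mathbb Z[z^{\pm1}]$. Replacing $z$ by $z^{-1}$,
$$\sum_p\frac{\chi_{V_p}(z^{-1})}{\prod_{w\in W_p}(1-z^{w})}\in\mathbb Z[z^{\pm1}].$$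

Recall also the Hirzebruch genus $\chi_y(M)=\sum_i y^i\operatorname{ind}(\Lambda^iT^*M)$, where $\operatorname{ind}(V)$ is the index twisted by $V$, and that $\chi_y$ at $y=1$ is the signature.

**Step 1: all the twists $\Lambda^iT^*M$ at once.** The aim is an identity in two variables that carries no error terms. Put
$$f_p(z,t)=\prod_{w\in W_p}\frac{1-tz^w}{1-z^w}=t^{d_p}\prod_{w>0}\frac{1-tz^w}{1-z^w}\prod_{w<0}\frac{1-t^{-1}z^{|w|}}{1-z^{|w|}} .$$
The second form holds because for $w<0$ one has $\frac{1-tz^w}{1-z^w}=\frac{z^{|w|}-t}{z^{|w|}-1}=t\,\frac{1-t^{-1}z^{|w|}}{1-z^{|w|}}$.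

For $V=\Lambda^iT^*M$ we have $\chi_{V_p}(z^{-1})=e_i(z^w:w\in W_p)$, the elementary symmetric polynomial. Multiply (F2) by $(-t)^i$ and sum over $i$. Since $\sum_i(-t)^ie_i(z^w)=\prod_w(1-tz^w)$, the sum $\sum_pf_p(z,t)$ is a polynomial in $t$ with coefficients in $\mathbb Z[z^{\pm1}]$. As $z\to0$, $f_p\to t^{d_p}$. As $z\to\infty$, a factor with $w>0$ tends to $t$ and a factor with $w<0$ tends to $1$, so $f_p\to t^{n-d_p}$. Hence each coefficient is a Laurent polynomial in $z$ that is bounded at $0$ and at $\infty$, so it is constant. The two limits give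
$$\sum_pf_p(z,t)=\sum_pt^{d_p}=\sum_pt^{n-d_p}.\tag{1}$$
So **the multiset $\{e_p\}$ is symmetric under negation**. Putting $t=-y$ gives $\chi_y(M)=\sum_p(-y)^{d_p}$.

*Check on $S^2$ with weights $\pm1$:* $\frac{1-tz}{1-z}+\frac{1-tz^{-1}}{1-z^{-1}}=\frac{1-tz}{1-z}+\frac{t-z}{1-z}=\frac{(1+t)(1-z)}{1-z}=1+t$.

**Step 2: a symmetric form of (1).** This form is for expanding at special points. Put $z=e^\theta$, $t=e^{2\tau}$ and multiply by $t^{-n/2}=e^{-n\tau}$. With $u=\frac{w\theta}2$,
$$e^{-\tau}\frac{1-tz^w}{1-z^w}=\frac{e^{-\tau-u}-e^{\tau+u}}{e^{-u}-e^{u}}=\frac{\sinh(\tau+u)}{\sinh u}=\cosh\tau+\coth u\,\sinh\tau .$$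
So
$$\sum_p\prod_{w\in W_p}\Bigl(\cosh\tau+\coth\bigl(\tfrac{w\theta}2\bigr)\sinh\tau\Bigr)=S(\tau):=\sum_pe^{2e_p\tau},\tag{2}$$
an identity of meromorphic functions of $\theta$ for each $\tau$. The right side does not depend on $\theta$.

We now read off two consequences, by expanding at $z=0$ and at $\theta=0$.

**Lemma 2.** There are fixed points $p,q$ with $d_q=d_p+1$.

*Proof.* Let $m$ be the smallest absolute value of a weight, over all fixed points, and let $n_p^\pm$ be the multiplicity of $\pm m$ in $W_p$. In $t^{-d_p}f_p$ a weight $w>0$ contributes the factor $1+(1-t)z^{w}+\cdots$ and a weight $w<0$ the factor $1+(1-t^{-1})z^{|w|}+\cdots$. So the $z^m$-coefficient of (1) is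
$$0=\sum_pt^{d_p}\bigl[(1-t)n_p^++(1-t^{-1})n_p^-\bigr]=(1-t)\sum_p\bigl(n_p^+t^{d_p}-n_p^-t^{d_p-1}\bigr).$$
Hence $\sum_pn_p^+t^{d_p}=\sum_pn_p^-t^{d_p-1}$. Both sides have nonnegative coefficients, and they are not both zero because some weight is $\pm m$. So some power of $t$ occurs on both sides: there are $p,q$ with $n_p^+,n_q^->0$ and $d_p=d_q-1$. $\square$

**Lemma 3.**
$$\sum_pc(p)=0,\tag{3}$$
$$\sum_pc(p)\kappa_p=6\sum_pe_p^2-\frac{kn}2.\tag{4}$$

*Proof.* Use $\coth\frac{w\theta}2=\frac2{w\theta}+\frac{w\theta}6+O(\theta^3)$.

The coefficient of $\tau$ on the left of (2) is $\sum_p\sum_{w\in W_p}\coth\frac{w\theta}2$. It does not depend on $\theta$. Its $\theta^1$-coefficient is $\frac16\sum_pc(p)$, which gives (3).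

For $\tau^2$, the term $\cosh^n\tau$ contributes $\frac n2$ and the terms with two factors $\sinh\tau$ contribute the products of two $\coth$'s. So
$$\sum_p\Bigl[\frac n2+\sum_{i<j}\coth\tfrac{w_i\theta}2\coth\tfrac{w_j\theta}2\Bigr]=2\sum_pe_p^2 .$$
The $\theta^0$-coefficient of $\coth\frac{w_i\theta}2\coth\frac{w_j\theta}2$ is $\frac13\bigl(\frac{w_j}{w_i}+\frac{w_i}{w_j}\bigr)$. Since $\sum_{i\ne j}\frac{w_j}{w_i}=c(p)\kappa_p-n$, comparing $\theta^0$-coefficients gives
$$\sum_p\Bigl[\frac n2+\frac13\bigl(c(p)\kappa_p-n\bigr)\Bigr]=2\sum_pe_p^2 .$$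
The bracket is $\frac n6+\frac13c(p)\kappa_p$. Multiply by $3$ and solve for $\sum_p c(p)\kappa_p$. $\square$

Since $c(p)\kappa_p=\bigl(e_1e_{n-1}\bigr)(W_p)/E_p$, the left side of (4) is $\int_Mc_1c_{n-1}$ by (F1) for $n\ge2$. On $\mathbb{CP}^3$, $\int c_1c_2=4\cdot6=24$, and the right side is $6\cdot\bigl(\frac94+\frac14+\frac14+\frac94\bigr)-6=24$.

The weights $\pm\{-8,-7,1,5,9\}$ of Section 3 now die: $c\equiv0$ makes the left side of (4) zero, but the right side is $6\cdot\frac12-5=-2$.

## 5. Two fixed points, and the one dimension left over for three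

**Two fixed points: $n\in\{1,3\}$.** Suppose $n\ge2$. By Lemma 1 (at most $2\le n$ values) $c$ is constant, so $c\equiv0$ by (3). The multiset $\{e_p\}$ is symmetric, hence $\{e,-e\}$, and by Lemma 2 it is $\{\pm\frac12\}$. Then (4) reads $0=6\cdot\frac12-n$, so $n=3$.

**Three fixed points: $n=2$ or $n=8$.** A symmetric multiset of odd size contains $0$. So some $d_p=\frac n2$, which means that $n$ is even and all $e_p$ are integers. Thus $\{e_p\}=\{0,\beta,-\beta\}$ with $\beta\ge 0$ an integer, and Lemma 2 forces $\beta=1$. If $n\ge3$, then Lemma 1 applies (at most $3\le n$ values) and every level set of $c$ has at least two of the three points, so $c$ is constant and $c\equiv 0$. Then (4) reads $0=12-\frac{3n}2$, so $n=8$.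

Here the method of two points stops: the lemmas so far do not exclude $n=8$. For four points the situation is worse. If $c\equiv0$ and $\{e_p\}=\{\pm\alpha,\pm\beta\}$, then (4) reads $0=12(\alpha^2+\beta^2)-2n$. So $\{\pm\frac12,\pm\frac32\}$ gives $n=15$, $\{\pm1,\pm2\}$ gives $n=30$, and every pair $\{\pm\alpha,\pm(\alpha+1)\}$ passes Lemma 2. We need an upper bound for $n$.

## 6. Expanding at $z=-1$: a bound from the even weights

Identity (2) has poles at other points than $\theta=0$. At $\theta=i\pi$, that is $z=-1$, only the even weights produce poles, while each odd weight produces a *zero*. If there are few even weights, many coefficients must vanish. The price is that we must control the even weights; this is done by induction on the dimension, because the even weights at $p$ are the weights of a smaller manifold.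

**Lemma 4.** If every $W_p$ contains at most $r$ even weights, then $n-2r\le\operatorname{ord}_{\tau=i\pi/2}S(\tau)$.

*Proof.* Here $S$ is not identically zero, as $S(0)=k$. If $n\le 2r$ there is nothing to prove, so let $n>2r$. Divide (2) by $\cosh^n\tau$ and put $T=\tanh\tau$:
$$\sum_p\prod_{w\in W_p}\Bigl(1+T\coth\tfrac{w\theta}2\Bigr)=\frac{S(\tau)}{\cosh^n\tau}.$$
The left side is a polynomial in $T$ whose coefficients are meromorphic functions of $\theta\in\mathbb C$. The right side does not depend on $\theta$. As $\tau$ runs through the reals, $T$ runs through an interval, so the polynomials in $T$ for two values of $\theta$ coincide. Hence every $T^j$-coefficient is constant. Call the resulting polynomial $Q(T)$.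

Put $\theta=i\pi+\eta$. Since $\coth$ has period $i\pi$ and $\coth(x+\frac{i\pi}2)=\tanh x$, the function $\coth\frac{w\theta}2$ equals $\coth\frac{w\eta}2$ for even $w$ and $\tanh\frac{w\eta}2$ for odd $w$. So the $T^j$-coefficient is a sum of products of $\ell$ factors $\coth$ and $b$ factors $\tanh$, with $\ell+b=j$ and $\ell\le r$. Such a product has order $b-\ell$ at $\eta=0$. If $b>\ell$, the constant term of its Laurent expansion is therefore $0$.

Let $j>2r$. Then always $b=j-\ell\ge j-r>r\ge \ell$. So the $T^j$-coefficient has constant term $0$ at $\eta=0$; being constant, it is $0$. Hence $\deg Q\le2r$, and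
$$S(\tau)=\cosh^{n-2r}\tau\cdot\bigl(\cosh^{2r}\tau\;Q(\tanh\tau)\bigr).$$
The last factor is a polynomial in $\cosh\tau$ and $\sinh\tau$, hence entire, and $\cosh$ has a simple zero at $\frac{i\pi}2$. $\square$

*Example.* On $S^6$ with weights $\{1,1,-2\}$ and $\{-1,-1,2\}$ we have $r=1$, $n-2r=1$, and $S(\tau)=2\cosh\tau$ vanishes to order exactly $1$ at $\frac{i\pi}2$. The bound is sharp here.

**Where the even weights live.** Let $M$ be connected with at least one fixed point. The kernel of the action is a finite subgroup, because the weights are nonzero. Dividing the circle by it makes the action effective. This does not change the fixed points, and it divides all weights by the order of the kernel. So let the action be effective. Let $r_p$ be the number of even weights at $p$, and let $X$ be the component through $p$ of the fixed set of $\mathbb Z_2=\{\pm1\}\subset S^1$.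

* $X$ is a closed connected submanifold, being a component of the fixed set of an isometry of an invariant metric. Its tangent spaces are the fixed spaces of $-1$, which commutes with $J$, so $X$ is almost complex. As $-1$ acts on $\mathbb C_w$ by $(-1)^w$, $\dim_{\mathbb C}X=r_p$.
* $X$ is $S^1$-invariant, because $S^1$ is abelian and connected. Its circle-fixed points are isolated and contained in $M^{S^1}$.
* $r_p<n$. Otherwise the isometry $-1$ would fix $p$ and act trivially on $T_pM$, hence trivially on the connected manifold $M$, contradicting effectiveness.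

**Three fixed points: $n=8$ is impossible.** Suppose $k=3$ and $n=8$. Since a component of $M$ cannot contain exactly one fixed point, all three lie in one component. Restrict to it and make the action effective. Every component $X$ of $M^{\mathbb Z_2}$ through a fixed point has $\dim_{\mathbb C}X<8$ and between $1$ and $3$ fixed points. If $\dim X>0$, then one point is impossible, two points give complex dimension $1$ or $3$, and three points give $2$ (as $8$ is too large). So $r_p\le3$ for all $p$. Lemma 4 with $r=3$ gives $2\le\operatorname{ord}_{\tau=i\pi/2}S$. But $S(\tau)=1+2\cosh2\tau$ takes the value $1+2\cos\pi=-1\ne0$ at $\tau=\frac{i\pi}2$. This is a contradiction, so $n=2$. Part 1 of the Theorem is proved. $\square$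

## 7. Four fixed points: set-up, and the case of constant $c$

Let $k=4$. We show by strong induction on $n$ that **$n\ge4$ implies $n\in\{4,6\}$**. With the examples of Section 2 this proves part 2.

**Step 1: reductions.** We want $M$ connected and the action effective. If the fixed points lie in more than one component, then, as one point is impossible, they split as $2+2$, and $n\in\{1,3\}$ by part 1. So for $n\ge4$ they lie in one component. Replace $M$ by it and make the action effective.

A symmetric multiset of size four has an even number of zeros, so $\{e_p\}=\{\pm\alpha,\pm\beta\}$ with $\alpha,\beta\ge0$ and $\alpha,\beta\in\frac n2+\mathbb Z$. As $c$ takes at most $4\le n$ values, Lemma 1 says that every level set of $c$ has at least two points. So either $c$ is constant (Case A), or $c$ has two level sets of two points each (Case B).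

**Step 2: Case A forces $n=6$.** The purpose is to cut the infinite list of Section 5. Let $c$ be constant. Then $c\equiv0$ by (3), and (4) gives
$$n=6(\alpha^2+\beta^2).\tag{5}$$
A component of $M^{\mathbb Z_2}$ through a fixed point has complex dimension less than $n$ and at most four fixed points. By part 1 and the induction hypothesis its dimension is at most $6$: it is $0$, or at most $3$ for two or three points, or in $\{1,2,3,4,6\}$ for four points. So Lemma 4 applies with $r=6$. Moreover
$$S(\tau)=2\cosh2\alpha\tau+2\cosh2\beta\tau=4\cosh\bigl((\alpha+\beta)\tau\bigr)\cosh\bigl((\alpha-\beta)\tau\bigr),$$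
and each of the two factors $\cosh$ has at most simple zeros. So $\operatorname{ord}_{i\pi/2}S\le2$ and $n\le2\cdot6+2=14$.

* *$n$ even.* Then $\alpha,\beta$ are integers and $4\le6(\alpha^2+\beta^2)\le14$, so $\alpha^2+\beta^2\in\{1,2\}$. If $\alpha=\beta=1$, then $\{e_p\}=\{1,1,-1,-1\}$, with no two elements at distance $1$, against Lemma 2. So $\{\alpha,\beta\}=\{0,1\}$, $n=6$ and $\{e_p\}=\{1,0,0,-1\}$.
* *$n$ odd.* Then $\alpha,\beta\in\frac12+\mathbb Z$, so $\alpha^2+\beta^2$ is $\frac12$ or at least $\frac14+\frac94=\frac52$. By (5), $n=3$ or $n\ge15$. Both contradict $4\le n\le14$.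

The value $15$ fails by one: this is how tight the bound is.

## 8. Two levels: nearly equal polynomials and one more twist

From here to the end of Section 10 we are in Case B, with $n\ge4$. Connectedness and effectiveness will not be used. By (3) the two values of $c$ are opposite, and they are distinct, so we number the points such that
$$c(1)=c(2)=a,\qquad c(3)=c(4)=-a,\qquad a>0 .$$
By Lemma 1, $E_1=-E_2$ and $E_3=-E_4$.

**Step 1: each pair has almost the same characteristic polynomial.** The purpose is to bound $W_1\cap W_2$ and to compare $d_1$ with $d_2$. Let $f$ be homogeneous symmetric of degree at most $n-2$, and let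
$$x=\sum_{p=1,2}\frac{f(W_p)}{E_p},\qquad y=\sum_{p=3,4}\frac{f(W_p)}{E_p}.$$
(F1) for $f$ gives $x+y=0$. (F1) for $f\cdot s_1$, of degree at most $n-1$, gives $a(x-y)=0$. So $x=y=0$. As $E_1=-E_2$ and $E_3=-E_4$, this says
$$f(W_1)=f(W_2),\qquad f(W_3)=f(W_4).$$
Let $P_i(X)=\prod_{w\in W_i}(X-w)$. The elementary symmetric functions of degrees $0,\dots,n-2$ agree, so $h=P_1-P_2$ has degree at most $1$. Also $h\ne0$, because $P_1(0)=(-1)^nE_1=-P_2(0)\ne0$.

*Example.* On $S^2\times S^6$ let $W_1=\{a\}\cup V$ and $W_2=\{a\}\cup(-V)$ with $V$ a zero-sum triple with product $q$. Then $\prod_{v\in V}(X-v)$ and $\prod_{v\in V}(X+v)$ differ by $-2q$, so $h=-2q(X-a)$. Its root is the common weight.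

Two consequences follow.

(i) *The multiset intersection $W_1\cap W_2$ has at most one element; likewise $W_3\cap W_4$.* Common roots of $P_1,P_2$ are roots of $h$. Two distinct common roots would give two roots of $h$, and a common root of multiplicity at least $2$ in both would be a double root of $h$. Both are impossible for $h\ne0$ of degree at most $1$.

(ii) *$|d_1-d_2|=1$ and $|d_3-d_4|=1$.* For a real-rooted polynomial $P$ of degree $\ell\ge1$ let $N_P$ be the number of its negative roots, with multiplicity. By Rolle, $P'$ has a root between two consecutive distinct roots of $P$, and a root of $P$ of multiplicity $\mu$ is a root of $P'$ of multiplicity $\mu-1$. Counting these shows that $P'$ is real-rooted, with at least $N_P-1$ negative roots and at least $\ell-N_P-1$ nonnegative roots, out of $\ell-1$. So $N_P-1\le N_{P'}\le N_P$. Applying this twice, $N_P-2\le N_{P''}\le N_P$ if $\ell\ge2$. Now $P_1''=P_2''$ and $N_{P_i}=d_i$. So $d_1-2\le N_{P_1''}=N_{P_2''}\le d_2$, and symmetrically, which gives $|d_1-d_2|\le2$. The sign of $E_i$ is $(-1)^{d_i}$, and $E_1=-E_2$,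 so $d_1-d_2$ is odd. Hence $|d_1-d_2|=1$. The argument for $3,4$ is the same.

**Step 2: the twist by $\Lambda^nTM$.** The purpose is a rational function attached to the points $1,2$ alone that we can control at $0$ and $\infty$. Put
$$u_p(z)=\prod_{w\in W_p}\frac1{1-z^w}=f_p(z,0),\quad Y=u_1+u_2,\quad Y'=u_3+u_4,\quad N_0=\#\{p:d_p=0\}.$$
Identity (1) at $t=0$ gives
$$Y+Y'=N_0.\tag{6}$$
The circle acts on $\Lambda^nT_pM$ with character $z^{c(p)}$. So (F2) with $V=\Lambda^nTM$ says that $z^{-a}Y+z^aY'$ is a Laurent polynomial. Substitute $Y'=N_0-Y$: $(z^{-a}-z^a)Y$ is a Laurent polynomial, hence so is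
$$\Pi:=(z^{2a}-1)\,Y.\tag{7}$$

For a rational function $g$ of $z$, let $\operatorname{ord}_0g$ and $\operatorname{ord}_\infty g$ be its vanishing orders at $z=0$ and at $z=\infty$ (in $z^{-1}$). Let $\Sigma_p^+$ and $\Sigma_p^-$ be the sums of $|w|$ over the positive and the negative weights at $p$. Since $\frac1{1-z^{-|w|}}=-\frac{z^{|w|}}{1-z^{|w|}}$,
$$\Sigma_p^+-\Sigma_p^-=c(p),\qquad \operatorname{ord}_0u_p=\Sigma_p^-,\qquad \operatorname{ord}_\infty u_p=\Sigma_p^+.\tag{8}$$

We now split according to whether $N_0$ is zero.

## 9. Two levels with $N_0=0$: the weights of $S^2\times S^6$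

**Step 1: $Y=Y'=0$.** The purpose is to turn the Laurent polynomial (7) into an exact cancellation. By assumption no $d_p$ is $0$, and by symmetry of $\{e_p\}$ no $d_p$ is $n$. So all $\Sigma_p^\pm>0$. Suppose $Y\ne0$. By (8),
$$\operatorname{ord}_\infty Y\ge\min_{p=1,2}\Sigma_p^+=a+\min_{p=1,2}\Sigma_p^->a .$$
By (6), $Y=-Y'$, so
$$\operatorname{ord}_0Y\ge\min_{p=3,4}\Sigma_p^-=a+\min_{p=3,4}\Sigma_p^+>a .$$
Then the nonzero Laurent polynomial $\Pi$ has lowest exponent $\operatorname{ord}_0Y>a$ and highest exponent $2a-\operatorname{ord}_\infty Y<a$, which is impossible. So $Y=0$ and $Y'=0$.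

**Step 2: $W_1$ and $W_2$ have the same absolute values.** Write
$$u_p=(-1)^{d_p}z^{\Sigma_p^-}\prod_{w\in W_p}\bigl(1-z^{|w|}\bigr)^{-1}.$$
From $u_1=-u_2$, the polynomials $\prod_{w\in W_1}(1-z^{|w|})$ and $\prod_{w\in W_2}(1-z^{|w|})$ agree up to a factor $\pm z^s$. Both have constant term $1$, so they are equal. Such a product determines its multiset of exponents: if $\mu$ is the smallest exponent and $\nu$ its multiplicity, the product is $1-\nu z^\mu+(\text{higher order})$. This determines $\mu$ and $\nu$; divide by $(1-z^\mu)^\nu$ and repeat. So the multisets of absolute values of $W_1$ and of $W_2$ coincide.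

**Step 3: the shape of the weights.** We now use that $W_1,W_2$ share at most one element. Write $W_1=R\sqcup V$, $W_2=R\sqcup\tilde V$ with $R=W_1\cap W_2$, $|R|\le1$ and $V\cap\tilde V=\emptyset$. Then $V,\tilde V$ have the same absolute values.

For $v>0$ let $v,-v$ have multiplicities $x,y$ in $V$ and $x',y'$ in $\tilde V$. Then $x+y=x'+y'$ and $\min(x,x')=\min(y,y')=0$. If $x>0$, then $x'=0$, so $y'=x+y>0$, so $y=0$ and $y'=x$. If $x=0$ and $y>0$, then $y'=0$ and $x'=y$. If $x=y=0$, then $x'=y'=0$. In all cases $x'=y$ and $y'=x$. So $\tilde V=-V$.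

If $R=\emptyset$, then $a=c(1)=\sum V$ and $a=c(2)=-\sum V$, so $a=0$, which is absurd. Hence $R=\{\rho\}$, and $\rho+\sum V=\rho-\sum V=a$ gives $\sum V=0$ and $\rho=a$:
$$W_1=\{a\}\sqcup V,\qquad W_2=\{a\}\sqcup(-V),\qquad \sum V=0.\tag{9}$$
In the same way $Y'=0$ gives
$$W_3=\{-a\}\sqcup V',\qquad W_4=\{-a\}\sqcup(-V'),\qquad \sum V'=0.\tag{10}$$

**Step 4: $n=4$.** The last unknown is the size of $V$, and (4) finds it. Since $E_2=(-1)^{n-1}E_1$ by (9) and $E_1=-E_2$, $n$ is even. Each element of $V$ is negative in exactly one of $V,-V$, and $a>0$, so $d_1+d_2=n-1$. With $|d_1-d_2|=1$ this gives $\{d_1,d_2\}=\{\frac n2-1,\frac n2\}$. Likewise $d_3+d_4=2+(n-1)=n+1$ and $\{d_3,d_4\}=\{\frac n2,\frac n2+1\}$. So $\{e_p\}=\{-1,0,0,1\}$ and $\sum e_p^2=2$. In $\kappa_1+\kappa_2$ the contributions of $V$ and $-V$ cancel, so $\kappa_1+\kappa_2=\frac2a$ and $\kappa_3+\kappa_4=-\frac2a$. Thus (4) reads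
$$a\cdot\frac2a+(-a)\cdot\Bigl(-\frac2a\Bigr)=4=12-2n,$$
so $n=4$.

## 10. Two levels with $N_0\ge1$: impossible

Now some point has only positive weights. The function $Y$ need not vanish, and the argument of Section 9 says nothing. Instead we look at the first nontrivial power of $z$ in (1). For the points $1,2$ the powers of $t$ there are small; for the points $3,4$ they are large; and for $n\ge4$ these two ranges are too far apart.

**Step 1: the signs of the weights.** We fix notation. A point with $d_p=0$ has $c(p)>0$, so it is $1$ or $2$. As $|d_1-d_2|=1$, we may take $d_2=0$, $d_1=1$, and $N_0=1$. By symmetry of $\{e_p\}$ some $d_p$ equals $n$. Such a point has $c(p)<0$, so we may take $d_4=n$, and then $d_3=n-1$. Write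
$$W_2=\{b_1,\dots,b_n\},\qquad W_1=\{-\gamma,x_1,\dots,x_{n-1}\},$$
$$W_4=\{-\beta_1,\dots,-\beta_n\},\qquad W_3=\{\delta,-\xi_1,\dots,-\xi_{n-1}\},$$
with positive integers, and the sequences $(b_i),(x_i),(\beta_i),(\xi_i)$ weakly increasing. Note $a=c(2)=\sum b_i$.

**Step 2: $x_1=b_2-b_1$.** This makes $x_1$ smaller than $b_1+b_2$, which Steps 3 and 4 need. By (8), $\Sigma_4^-=-c(4)=a$ and $\Sigma_3^-=a+\delta$. So $\operatorname{ord}_0Y'\ge a$, and by (6) $Y\equiv1\pmod{z^a}$ as power series. Since $u_1=-\frac{z^\gamma}{1-z^\gamma}\prod_i\frac1{1-z^{x_i}}$, this says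
$$\prod_{i=1}^n\frac1{1-z^{b_i}}-1\equiv\frac{z^\gamma}{1-z^\gamma}\prod_{i=1}^{n-1}\frac1{1-z^{x_i}}\pmod{z^a}.$$
The lowest term on the left is $\#\{i:b_i=b_1\}\,z^{b_1}$, and on the right it is $z^\gamma$. Since $b_1<a$, these terms must coincide: $\gamma=b_1$ and $b_1$ occurs once, so $b_1<b_2$. Multiply by $1-z^{b_1}$ and move $z^{b_1}$ to the right:
$$\prod_{i=2}^n\frac1{1-z^{b_i}}-1\equiv z^{b_1}\Bigl(\prod_{i=1}^{n-1}\frac1{1-z^{x_i}}-1\Bigr)\pmod{z^a}.$$
The lowest exponents are $b_2$ on the left and $b_1+x_1$ on the right. Since $b_2<a$, they agree: $b_2=b_1+x_1$.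

*Reversal.* Reversing the circle action negates all weights. Then the points $4,3$ play the roles of $2,1$, with $\beta_i,\delta,\xi_i$ in place of $b_i,\gamma,x_i$, and $f_p(z,t)$ becomes
$$\prod_{w\in W_p}\frac{1-tz^{-w}}{1-z^{-w}}=\prod_{w\in W_p}\frac{t-z^w}{1-z^w}=t^nf_p(z,t^{-1}).$$
So also $\xi_1=\beta_2-\beta_1$. In particular
$$x_1<b_1+b_2,\qquad \xi_1<\beta_1+\beta_2.\tag{11}$$

**Step 3: some coefficient is nonzero early.** Expand in powers of $z$:
$$f_1+f_2=1+t+\sum_{j\ge1}c_j(t)z^j,\qquad f_3+f_4=t^{n-1}+t^n-\sum_{j\ge1}c_j(t)z^j .\tag{12}$$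
The second expansion follows from the first by (1). At $t=1$ all $f_p$ equal $1$, so $c_j(1)=0$ for all $j$. We need a $c_j\neq 0$ with small $j$.

*The coefficient of $t^2$ in $c_{x_1}$ is nonzero.* We have
$$f_1=\frac{t-z^\gamma}{1-z^\gamma}\prod_{i=1}^{n-1}\frac{1-tz^{x_i}}{1-z^{x_i}},\qquad f_2=\prod_{i=1}^n\frac{1-tz^{b_i}}{1-z^{b_i}} .$$
In $f_1$, the part with $t$ from the first numerator has $t^2$-coefficient $-\sum_iz^{x_i}$ divided by $(1-z^\gamma)\prod_i(1-z^{x_i})$. Its $z^{x_1}$-coefficient is $-\#\{i:x_i=x_1\}$. The part with $-z^\gamma$ has $t^2$-terms only of order at least $\gamma+x_1+x_2>x_1$ in $z$. The $t^2$-terms of $f_2$ have order at least $b_1+b_2>x_1$, by (11). So the coefficient is $-\#\{i:x_i=x_1\}\ne0$.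

*The coefficient of $t^{n-2}$ in $c_{\xi_1}$ is nonzero.* For the reversed action, (12) gives $t^n(f_3+f_4)(z,t^{-1})=1+t-\sum_jt^nc_j(t^{-1})z^j$. So reversal replaces $c_j(t)$ by $-t^nc_j(t^{-1})$ and $x_1$ by $\xi_1$. The statement just proved, applied to the reversed action, is the claim.

Let $j_0$ be the least $j\ge1$ with $c_j\ne0$. It exists, and $j_0\le\min(x_1,\xi_1)$.

**Step 4: the powers of $t$ at order $z^{j_0}$.** We bound them from above through the points $1,2$ and from below through $3,4$. A term $t^iz^j$ in $\prod_l\frac{1-tz^{x_l}}{1-z^{x_l}}$ requires $j\ge x_1+\dots+x_i$, because the $t^i$ uses $i$ different numerators. The same holds for the products with $b$, and for those with $\xi$ and $\beta$, where $t^{-i}$ takes the place of $t^i$.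

*From above.* Since $j_0\le x_1<x_1+x_2$, at order $z^{j_0}$ the product in $f_1$ contributes at most $t^1$ and the factor $t-z^\gamma$ at most $t^1$; the exponents in $f_1$ are at most $2$. Since $j_0\le x_1<b_1+b_2$, those in $f_2$ are at most $1$. So $\deg_tc_{j_0}\le2$.

*From below.* We have
$$f_3=t^{n-1}\,\frac{1-tz^\delta}{1-z^\delta}\prod_{i=1}^{n-1}\frac{1-t^{-1}z^{\xi_i}}{1-z^{\xi_i}},\qquad f_4=t^n\prod_{i=1}^n\frac{1-t^{-1}z^{\beta_i}}{1-z^{\beta_i}} .$$
Since $j_0\le\xi_1<\xi_1+\xi_2$ and $j_0\le\xi_1<\beta_1+\beta_2$, at order $z^{j_0}$ each product contributes at least $t^{-1}$. So the exponents are at least $n-2$ in $f_3$ and at least $n-1$ in $f_4$. By (12) all exponents of $c_{j_0}$ are at least $n-2$.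

**Step 5: the contradiction.** All exponents of $c_{j_0}\ne0$ lie in $[n-2,2]$. If $n\ge5$, this interval is empty. If $n=4$, then $c_{j_0}=Ct^2$ with $C\ne0$, and $c_{j_0}(1)=C\neq0$ contradicts $c_{j_0}(1)=0$. So $N_0\ge1$ cannot occur.

*Why $n=3$ escapes.* There the interval would be $[1,2]$, and $C(t-t^2)$ vanishes at $t=1$. This is what $\mathbb{CP}^3$ does, although its $c$ is not two-level. For the points with weights $\{1,2,3\}$ and $\{-1,1,2\}$, the $z^1$-coefficients of $f_p$ are $1-t$ and $t[(1-t^{-1})+(1-t)]=2t-1-t^2$, with sum $t-t^2$.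

Case A forces $n=6$ and Case B forces $n=4$. This completes the induction of Section 7: for $k=4$ we have $n\in\{1,2,3,4,6\}$, and Section 2 shows that all five occur. Part 2 is proved. $\square$

## 11. Weights and Chern numbers in dimensions 8 and 12

It remains to prove part 3. Let $k=4$. Passing to the component with the fixed points and dividing by the kernel only divides all weights by a common positive integer, so for $n\ge 4$ the choice between Case A and Case B, which depends only on the values of $c$, is the same for the original action.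

**Dimension 8.** Let $n=4$. The fixed points lie in one component, because otherwise $n\in\{1,3\}$. Case A forces $n=6$ and $N_0\ge1$ is impossible, so Section 9 applies, and (9), (10) are the weights claimed in part 3. (For the original action all weights are multiplied by the order of the kernel, which preserves this form.)

We can also compute the genus and the Chern numbers. By Step 4 of Section 9, $\{d_p\}=\{1,2,2,3\}$, so $\chi_y(M)=-y+2y^2-y^3$. Write $\prod_{v\in V}(1+vX)=1+mX^2+qX^3$, with no linear term because $\sum V=0$, and similarly with $m',q'$ for $V'$. Expanding $(1+aX)(1+mX^2\pm qX^3)$ and $(1-aX)(1+m'X^2\pm q'X^3)$: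

* at the points $1,2$: $c_1=a$, $c_2=m$, $c_3=am\pm q$, $c_4=\pm aq$;
* at the points $3,4$: $c_1=-a$, $c_2=m'$, $c_3=-am'\pm q'$, $c_4=\mp aq'$.

Now use (F1), with $E_p=c_4$ at $p$. For $c_1^4$, $c_1^2c_2$ and $c_2^2$ the numerators agree within each pair while the denominators are opposite, so
$$\int_Mc_1^4=\int_Mc_1^2c_2=\int_Mc_2^2=0 .$$
Also $\int_Mc_4=4$, and
$$\int_Mc_1c_3=\Bigl(1+\frac{am}q\Bigr)+\Bigl(1-\frac{am}q\Bigr)+\Bigl(1-\frac{am'}{q'}\Bigr)+\Bigl(1+\frac{am'}{q'}\Bigr)=4 .$$
This agrees with the known values of $\chi_y$ and of the Chern numbers that are quoted as background to the question.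

**Dimension 12.** Let $n=6$. Again the fixed points lie in one component. Case B forces $n=4$, so Case A holds, and $c(p)=0$ at all fixed points. A Chern number involving $c_1$ comes in (F1) from a polynomial $f=s_1g$, and $f(W_p)=c(p)g(W_p)=0$ at every $p$; so it vanishes. By Step 2 of Section 7, $\{e_p\}=\{1,0,0,-1\}$, that is, $\{d_p\}=\{2,3,3,4\}$. Hence
$$\chi_y(M)=\sum_p(-y)^{d_p}=y^2-2y^3+y^4 .$$
(F1) with $f=w_1\cdots w_6$ gives $\int_Mc_6=4$. Finally $\operatorname{sign}M=\chi_y(M)|_{y=1}=1-2+1=0$. Part 3, and with it the Theorem, is proved. $\blacksquare$
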